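# A power-bounded operator with null unimodular spectrum, no orbit tending to zero, and no doubly power-bounded part

## 1. Stability for matrices, normal operators and countable spectrum

Throughout, $\mathbb T=\{z\in\mathbb C:|z|=1\}$, $m$ is arc-length measure on $\mathbb T$, subspaces are closed and linear, and $\sigma(T)$ is the spectrum of $T$.

**Definition.** A bounded operator $T$ on a Hilbert space $H$ is *power-bounded* if $\sup_{n\ge0}\|T^n\|<\infty$. The family $\{T^n:n\in\mathbb Z_+\}$ is *strongly stable* if $\|T^nx\|\to0$ for every $x\in H$. In these notes a nonzero subspace $K\subset H$ is called *admissible* for $T$ if $TK=K$, the restriction $T|K$ is invertible, and $(T|K)^{-1}$ is power-bounded.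

For example, if $Tx=\lambda x$ with $x\ne0$ and $|\lambda|=1$, then $K=\ker(T-\lambda)$ is admissible.

An admissible subspace prevents stability: if $\|(T|K)^{-n}\|\le C$ for all $n$, then for $x\in K$ we have $\|x\|=\|(T|K)^{-n}T^nx\|\le C\|T^nx\|$. Is this the only obstruction, at least when $T$ has little spectrum on the circle? Precisely:

*Let $T$ be power-bounded on a Hilbert space $H$ with $m(\sigma(T)\cap\mathbb T)=0$, and suppose that $T$ has no admissible subspace. Is $\{T^n\}$ strongly stable?*

The problem comes from "Almost Periodic And Strongly Stable Semigroups Of Operators" (http://matwbn.icm.edu.pl/ksiazki/bcp/bcp38/bcp38125.pdf).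

The first guess is yes: whatever does not decay should be carried by a piece on which $T$ acts like a unitary operator. Let us test the guess.

*Matrices.* Let $\dim H<\infty$. Power-boundedness puts all eigenvalues in the closed disc. An eigenvalue on $\mathbb T$ gives an admissible subspace. If there is none, the spectral radius is less than $1$ and $\|T^n\|\to0$. The guess holds.

*Normal operators.* A power-bounded normal $T$ has $\|T\|=r(T)\le1$, where $r$ is the spectral radius. With $P$ its spectral measure, $\|T^nx\|^2=\int|z|^{2n}\,d\langle Px,x\rangle\to\|P(\mathbb T)x\|^2$. If $P(\mathbb T)\ne0$, then $K=P(\mathbb T)H$ is admissible, because $T|K$ is unitary. Otherwise $T^n\to0$ strongly. The guess holds.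

*Countable $\sigma(T)\cap\mathbb T$.* Suppose $T$ is not strongly stable. The Arendt–Batty–Lyubich–Vũ theorem gives a unimodular eigenvalue of $T^*$, say $T^*\varphi=\bar\lambda\varphi$ with $\varphi\neq0$. Then $\varphi\perp\operatorname{ran}(T-\lambda)$. The mean ergodic theorem, applied to the power-bounded operator $\bar\lambda T$ on a reflexive space, says $H=\ker(T-\lambda)\oplus\overline{\operatorname{ran}(T-\lambda)}$ (a topological direct sum). The second summand is not all of $H$, so $\ker(T-\lambda)\ne0$, and it is admissible. The guess holds.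

*Contractions.* Suppose $T=S^{-1}CS$ with $\|C\|\le1$. If $C$ had a nonzero reducing subspace $M$ with $C|M$ unitary, then $K=S^{-1}M$ would be admissible for $T$. So $C$ is completely non-unitary, and $\sigma(C)=\sigma(T)$. By Prop. II.6.7 of Sz.-Nagy–Foiaş, *Harmonic Analysis of Operators on Hilbert Space*, a completely non-unitary contraction with $m(\sigma(C)\cap\mathbb T)=0$ is of class $C_{00}$. In particular $C^n\to0$ strongly, hence $T^n\to0$ strongly. The guess holds.

The spectral hypothesis cannot be dropped: the unilateral shift $S$ on $\ell^2(\mathbb Z_+)$ is isometric, and $SK=K$ forces $K\subset\bigcap_nS^n\ell^2=\{0\}$, so it has no admissible subspace and is not stable. Of course $\sigma(S)\supset\mathbb T$.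

In spite of this evidence the answer to the question is **no**.

## 2. A Banach-limit isometry, and an arrow in the wrong direction

Here is how a proof of "yes" would begin. Let $M=\sup_{n\ge0}\|T^n\|$, let $\mathrm{LIM}$ be a Banach limit (a positive, linear, shift-invariant functional on $\ell^\infty$ with $\liminf\le\mathrm{LIM}\le\limsup$ on real sequences), and put
$$[x,y]=\mathrm{LIM}_n\,\langle T^nx,T^ny\rangle .$$
This is a positive semidefinite form with $[x,x]\le M^2\|x\|^2$. If $[x,x]=0$ then $\liminf\|T^nx\|=0$. Since $\|T^nx\|\le M\|T^kx\|$ for $n\ge k$, this gives $T^nx\to0$. So if $T$ is not strongly stable, the form is not zero. Divide by its kernel and complete: we get a Hilbert space $H_0\ne\{0\}$ and a map $Q:H\to H_0$, bounded with dense range. By shift invariance $[Tx,Tx]=[x,x]$, so there is an isometry $V$ on $H_0$ with $QT=VQ$.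

Next, $\sigma(V)\subset\sigma(T)$. Indeed, if $R=(T-\lambda)^{-1}$ exists, then $[Rx,Rx]=\mathrm{LIM}\|RT^nx\|^2\le\|R\|^2[x,x]$, so $R$ induces a bounded operator on $H_0$, and this operator inverts $V-\lambda$. A non-unitary isometry has the whole closed disc as spectrum. As $m(\sigma(T)\cap\mathbb T)=0$, the isometry $V$ is unitary, with $\sigma(V)$ a null set.

So a non-stable $T$ comes with a map $Q$ *from* $H$ *to* a unitary: $QT=VQ$. An admissible $K$, on the other hand, gives an arrow *into* $T$: with $Y:K\to H$ the inclusion, $Y(T|K)=TY$. This is where the approach stops. Taking adjoints only yields $T^*Q^*=Q^*V^*$, an arrow into $T^*$. For eigenvectors, the mean ergodic theorem turned an eigenvector of $T^*$ into one of $T$. For continuous singular spectrum nothing of this kind is at hand.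

This tells us what a counterexample must look like: an operator $T$ with an arrow to a singular unitary, but none back. The simplest form is
$$H\subset L^2(E,\mu)\ \text{ dense, with a larger norm},\qquad T=\text{multiplication by }\zeta,\qquad Q=\text{inclusion},$$
with $\mu$ a measure on a compact null set $E\subset\mathbb T$.

## 3. The theorem, and the test $L^2(F)\not\subset H$

**Theorem.** Let $\omega:\mathbb N\to[0,\infty)$ be nondecreasing and unbounded. There are a compact set $E\subset\mathbb T$ with $m(E)=0$, a separable Hilbert space $H\ne\{0\}$ and an invertible operator $T$ on $H$ such that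

1. $\|T^n\|\le3$ for all $n\ge0$;
2. $\sigma(T)\subset E$, so $m(\sigma(T)\cap\mathbb T)=0$;
3. $\inf_{n\ge0}\|T^nx\|>0$ for every $x\ne0$; in particular $\{T^n\}$ is not strongly stable;
4. if $V$ is an invertible operator on a Hilbert space $G$ with $\sup_{n\in\mathbb Z}\|V^n\|<\infty$, and $Y:G\to H$ is bounded with $YV=TY$, then $Y=0$; in particular $T$ has no admissible subspace;
5. $\|T^{-n}\|^2\le2+\omega(n)$ for all $n\ge1$.

The second half of item 4 follows from the first: if $K$ is admissible, then $V=T|K$ is doubly power-bounded and the inclusion $Y:K\to H$ is a nonzero solution of $YV=TY$. Items 1–4 answer the question negatively. Item 5 says that the negative powers may grow arbitrarily slowly. They cannot be bounded, since then $K=H$ would be admissible.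

For a finite Borel measure $\mu$ on $\mathbb T$ and Borel $F\subset\mathbb T$ write $L^2(F)=\{f\in L^2(\mu):f=0\text{ off }F\}$. Let $U$ be multiplication by $\zeta$ on $L^2(\mu)$; it is unitary. Unless a subscript says otherwise, $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2(\mu)$. The next lemma turns item 4 into a concrete property of $H$.

**Lemma 1.** Let $E\subset\mathbb T$ be compact. Let $H$ be a Hilbert space that is a linear subspace of $L^2(E)$, with continuous inclusion $\iota:H\to L^2(E)$, such that $UH\subset H$ and $T=U|_H$ is bounded on $H$. Suppose that $L^2(F)\not\subset H$ for every Borel $F\subset E$ with $\mu(F)>0$. Then $Y=0$ for all $V,Y$ as in item 4.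

*Proof.* **Step 1 (reduce to unitary $V$).** This is Sz.-Nagy's theorem (1947). Let $M=\sup_{n\in\mathbb Z}\|V^n\|$ and $[x,y]=\mathrm{LIM}_{n\to\infty}\langle V^nx,V^ny\rangle$. Since $\|x\|\le M\|V^nx\|$, we have $M^{-2}\|x\|^2\le[x,x]\le M^2\|x\|^2$. So $[x,y]=\langle Ax,y\rangle$ with $A$ positive and invertible. Put $S=A^{1/2}$. By shift invariance $\|SVx\|^2=[Vx,Vx]=[x,x]=\|Sx\|^2$, so $SVS^{-1}$ is a surjective isometry, that is, unitary. Moreover $(YS^{-1})(SVS^{-1})=T(YS^{-1})$. Replacing $(V,Y)$ by $(SVS^{-1},YS^{-1})$, we may assume that $V$ is unitary.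

**Step 2 (an operator commuting with $U_E=U|_{L^2(E)}$).** Let $Z=\iota Y$. From $\iota T=U_E\iota$ we get $ZV=U_EZ$. Multiplying by $U_E^*$ on the left and $V^*$ on the right, $ZV^*=U_E^*Z$. Hence $ZZ^*U_E=Z(U_E^*Z)^*=Z(ZV^*)^*=ZVZ^*=U_EZZ^*$.

**Step 3 ($A=ZZ^*$ is a multiplication operator).** $A$ commutes with $U_E$ and with $U_E^{-1}$. Put $\psi=A\chi_E$. For a trigonometric polynomial $p$ we get $A(p\chi_E)=p\psi$, so $\int|p|^2|\psi|^2d\mu\le\|A\|^2\int_E|p|^2d\mu$. By uniform approximation this holds for all continuous $p$, so $|\psi|\le\|A\|$ $\mu$-a.e. As the functions $p\chi_E$ are dense in $L^2(E)$, $A$ is multiplication by $\psi$, and $\psi\ge0$ because $A\ge0$.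

**Step 4 (the range of $Z$).** Polar decomposition gives $Z^*=WD$ with $D=(ZZ^*)^{1/2}$ and $W$ a partial isometry with $W^*Z^*=D$. Taking adjoints, $Z=DW^*$ and $D=ZW$. So $\operatorname{ran}Z=\operatorname{ran}D=\sqrt\psi\,L^2(E)$.

**Step 5 (conclusion).** Suppose $Y\ne0$. As $\iota$ is injective, $Z\ne0$, so $ZZ^*\ne0$ and $\psi\neq0$. Choose a Borel version of $\psi$ and $\delta>0$ such that $F=\{\zeta\in E:\psi(\zeta)>\delta\}$ has $\mu(F)>0$. Every $f\in L^2(F)$ is $\sqrt\psi\cdot(f/\sqrt\psi)$ with $f/\sqrt\psi\in L^2(E)$ (extended by $0$). So $L^2(F)\subset\operatorname{ran}Z\subset H$, contrary to the hypothesis. $\square$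

We shall look for a norm of the form
$$\|f\|_H^2=\|f\|^2+\sum_{N\ge1}2^{-N}\langle R_Nf,f\rangle,\qquad 0\le R_N\le 4^NI. \tag{3.1}$$
Here is what the operators $R_N$ on $L^2(\mu)$ should do.

* (a) *Forward bound:* $\langle R_NU^nf,U^nf\rangle\le C(\|f\|^2+\langle R_Nf,f\rangle)$ for all $n\ge0$, with $C$ independent of $n$ and $N$. This gives power-boundedness.
* (b) *Small on a dense set:* $\langle R_Nf_i,f_i\rangle\le1$ for $N\ge i$, with $(f_i)$ dense. This makes $H$ dense.
* (c) *Large on every $L^2(F)$:* the form of $R_N$ is at least $4^N\mu(F)\|f\|^2$ for some nonzero $f\in L^2(F)$. This will give $L^2(F)\not\subset H$.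
* (d) *A slowly growing backward bound*, for item 5.

Positive multiplication operators $R_N$ satisfy (a), but they cannot serve together with (b). If (b) holds for one $f_i\neq0$, then $\sum_N2^{-N}R_N|f_i|^2$ is integrable, so the weight $\sum_N2^{-N}R_N$ is finite a.e. on $\{f_i\ne0\}$ and bounded on some $F$ with $\mu(F)>0$, whence $L^2(F)\subset H$. The $R_N$ must not commute with $U$.

## 4. Half-line projections on $L^2(m)$, and Szegő's theorem as the obstruction

Forget for a moment that $\mu$ must be singular, and take $\mu=m$, normalized to mass $1$, with all of $\mathbb T$ in place of $E$. Put $e_t(\zeta)=\zeta^t$. Choose integers $1\le M_1<M_2<\cdots$ and let $R_N=4^NP_N$, with $P_N$ the projection onto the closed span of $\{e_t:t<-M_N\}$.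

* (a) holds with $C=1$: $U^{-n}P_NU^n$ is the projection onto $\overline{\operatorname{span}}\{e_t:t<-M_N-n\}$, which is at most $P_N$.
* (b) holds for trigonometric polynomials $f_i$, after a relabelling with repetitions, because $P_Nf=0$ once $M_N$ exceeds the degree of $f$.
* (c) holds: for $t<-M_N$ we have $R_Ne_t=4^Ne_t$, so with $f=\chi_Fe_t$ we get $\langle R_Nf,f\rangle\ge4^N|\langle f,e_t\rangle|^2=4^Nm(F)^2=4^Nm(F)\|f\|^2$.

The operator $T$ is a bilateral weighted shift: $\|f\|_H^2=\sum_t|\hat f(t)|^2\big(1+\sum_{N:\,M_N<-t}2^N\big)$. The weights are nonincreasing in $t$, so $\|T\|\le1$. But the spectral hypothesis is lost. As $\|T^nf\|_H\ge\|f\|$, the spectral radius is $1$. The norm depends only on the moduli $|\hat f(t)|$, so $T$ is unitarily equivalent to $e^{i\theta}T$ for every $\theta$, and $\sigma(T)\supset\mathbb T$.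

So keep the idea "$R_N$ is large on very negative frequencies" and make $\mu$ singular. Now it breaks at one precise point: by Szegő's theorem for general measures, if $\mu$ is singular then $\inf\int|1-p|^2d\mu=0$ over polynomials $p$ with $p(0)=0$. Conjugating and multiplying by $e_s$, we see that $e_s\in\overline{\operatorname{span}}\{e_t:t<s\}$ for every $s$. Hence every half-line $\{e_t:t<-M\}$ spans all of $L^2(\mu)$, the projections $P_N$ are all $I$, and (b) is lost.

The way out is to give up monotonicity ($C=1$) and to replace $e_t$ by vectors that *are* orthonormal on long windows of $t$. If $\mu$ is a Riesz product $\mu=|O_b|^2\nu_b$, where $\nu_b$ has only frequencies divisible by a huge number $m_{b+1}$, then the functions $e_t/O_b$ are orthonormal as long as $t$ stays in a window shorter than $m_{b+1}$. We cut the negative half-line into blocks $J_1,J_2,\dots$ and use $e_t/O_b$ on $J_b$. A translation by $U^n$ pushes blocks into each other, and the mismatch of the indices $b$ costs amounts controlled by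 the coefficients $a_j$ of the product. Two requirements then meet: $\sum a_j^2=\infty$ makes $\mu$ singular, and $a_j\to0$ makes the cost small.

## 5. The Riesz product

Put, for $j\geq 1$ and $b\ge1$,
$$m_j=100^j,\qquad s_b=\sum_{j\le b}m_j<2m_b,\quad s_0=0,\qquad N_b=\frac{m_b}{10}.$$
So $N_b\in\mathbb N$ and $N_{b+1}=100N_b=10m_b$. Further
$$a_j=\frac1{2\sqrt j},\quad \alpha_j=\frac{a_j}{1+a_j^2},\quad o_j(z)=\frac{1+a_jz}{\sqrt{1+a_j^2}},\quad w_j(z)=|o_j(z)|^2=1+\alpha_j(z+\bar z)\quad(|z|=1).$$
As $a_j\le\frac12$, $o_j$ has no zero on $\mathbb T$ and $w_j>0$ there. Write $z_j=\zeta^{m_j}$ and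
$$O_b=\prod_{j\le b}o_j(z_j),\quad O_0=1,\qquad W_b=|O_b|^2=\prod_{j\le b}w_j(z_j).$$
$O_b$ is a polynomial in $\zeta$ of degree $s_b$ without zeros on $\mathbb T$. In this section $dm$ is normalized to mass $1$; null sets do not change.

**Step 1 (construct the measures).** An integer $k$ has at most one representation $k=\sum_j\varepsilon_jm_j$ (finite sum) with $\varepsilon_j\in\{-1,0,1\}$: the difference of two representations has coefficients in $\{-2,\dots,2\}$, and if $j$ is the largest index with a nonzero coefficient, that term has modulus at least $m_j$, while the others add up to at most $2s_{j-1}<4m_{j-1}<m_j$ (for $j=1$ there are no others). Expanding the product, for $b<l$,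
$$\int\zeta^k\prod_{b<j\le l}w_j(z_j)\,dm=\begin{cases}\prod_j\alpha_j^{|\varepsilon_j|}&\text{if }k=\sum_{b<j\le l}\varepsilon_jm_j,\\0&\text{if there is no such representation.}\end{cases}\tag{5.1}$$
A representation with largest index $j$ has $|k|\ge m_j-s_{j-1}>m_j/2$. So for fixed $k$ the value (5.1) no longer changes once $m_{l+1}/2>|k|$. Also (5.1) is $1$ for $k=0$. Thus these are probability measures whose integrals of every trigonometric polynomial converge. By uniform density of trigonometric polynomials in $C(\mathbb T)$, they converge weak* to a probability measure $\nu_b$. Put $\mu=\nu_0$.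

For example, $w_1(z_1)w_2(z_2)=1+\alpha_1(\zeta^{100}+\zeta^{-100})+\alpha_2(\zeta^{10000}+\zeta^{-10000})+\alpha_1\alpha_2(\zeta^{10100}+\zeta^{-10100}+\zeta^{9900}+\zeta^{-9900})$, and $\int\zeta^{100}d\mu=\alpha_1=\frac25$.

**Step 2 (the three facts we shall use).** Moving finitely many factors into the test function before passing to the limit gives
$$\mu=W_b\,\nu_b,\qquad\nu_b=\Big(\prod_{b<j\le B}w_j(z_j)\Big)\nu_B\ (b<B),\qquad\int\zeta^kd\nu_b=0\ \text{ if }m_{b+1}\nmid k.\tag{5.2}$$
The last fact holds because $m_{b+1}\mid m_j$ for all $j>b$.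

**Step 3 ($\mu\perp m$).** Let $S_b=\sum_{j\le b}\alpha_jz_j$ and $\sigma_b=\sum_{j\le b}\alpha_j^2$. As $1+a_j^2\le\frac54$, $\alpha_j^2\ge\frac{16}{25}\cdot\frac1{4j}$ and $\sigma_b\to\infty$. By orthogonality $\int|S_b|^2dm=\sigma_b$, so $S_b/\sigma_b\to0$ in $L^2(m)$. By (5.1), $\int z_jd\mu=\alpha_j$ and $\int z_j\bar z_l\,d\mu=\alpha_j\alpha_l$ for $j\ne l$. So the functions $z_j-\alpha_j$ are pairwise orthogonal in $L^2(\mu)$ with squared norms $1-\alpha_j^2$, and
$$\int|S_b-\sigma_b|^2d\mu=\sum_{j\le b}\alpha_j^2(1-\alpha_j^2)\le\sigma_b .$$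
So $S_b/\sigma_b\to1$ in $L^2(\mu)$. Along a suitable subsequence, $S_b/\sigma_b\to0$ $m$-a.e. and $\to1$ $\mu$-a.e. The set where the limit along this subsequence is $1$ has full $\mu$-measure and $m$-measure $0$. By inner regularity we may fix a compact $E$ inside it with
$$m(E)=0,\qquad\mu(E)>0 .$$

From now on $\langle f,g\rangle=\int f\bar g\,d\mu$.

## 6. The vectors $e_t/O_b$ and three orthonormal families

For $b\ge0$ and $t\in\mathbb Z$ put $g_t^{(b)}=e_t/O_b$. Then $U^ng_t^{(b)}=g_{t+n}^{(b)}$. For $b\le b'$, writing $\mu=O_{b'}\overline{O_{b'}}\,\nu_{b'}$, we get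
$$\langle g_t^{(b)},g_s^{(b')}\rangle=\int\zeta^{t-s}\prod_{b<j\le b'}o_j(z_j)\,d\nu_{b'}.\tag{6.1}$$
Expanding the product, by (5.2) *this is $0$ if none of the numbers $t-s+\sum_{b<j\le b'}k_jm_j$, $k_j\in\{0,1\}$, is divisible by $m_{b'+1}$.* All orthogonality below comes from locating these numbers strictly between consecutive multiples of $m_{b'+1}$.

For instance $\langle e_{100},e_0\rangle=\frac25$, but $\langle g^{(1)}_{100},g^{(1)}_0\rangle=\int\zeta^{100}d\nu_1=0$. Dividing by $O_1$ removes the correlation at distance $100$. It does not remove the one at distance $m_2$: $\langle g^{(1)}_{10000},g^{(1)}_0\rangle=\int\zeta^{10000}d\nu_1=\alpha_2$. This is why the index $b$ has to grow with $|t|$. Accordingly, for $b\ge1$ we set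
$$J_b=[-N_{b+1},-N_b)\cap\mathbb Z,\qquad L_b=[-3N_{b+1},-N_{b+1})\cap\mathbb Z\subset J_{b+1}.$$
So $J_1=[-1000,-10)$, $J_2=[-100000,-1000)$ and $L_1=[-3000,-1000)$. The set $L_b$ is the zone just to the left of $J_b$, inside the next block.

**Step 1 (one index $b$).** *For fixed $b$, $\{g_t^{(b)}\}_{t\in I}$ is orthonormal if the integer set $I$ lies in a half-open interval of length at most $m_{b+1}$.* (6.2)

By (6.1), $\langle g_t^{(b)},g_s^{(b)}\rangle=\int\zeta^{t-s}d\nu_b$. This is $1$ for $t=s$, and $0$ for $0<|t-s|<m_{b+1}$.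

**Step 2 (the blocks together).** *$\{g_t^{(b)}:b\ge1,\ t\in J_b\}$ is orthonormal.* (6.3)

This family will span the range of our projections. For equal $b$ use (6.2), since $J_b$ lies in an interval of length $<N_{b+1}<m_{b+1}$. Let $b<b'$, $t\in J_b$, $s\in J_{b'}$. Then $t\ge-N_{b+1}\ge-N_{b'}>s$ and $t-s<N_{b'+1}$. So the numbers in (6.1) lie in $(0,N_{b'+1}+s_{b'})$, and $N_{b'+1}+s_{b'}<\big(\tfrac1{10}+\tfrac2{100}\big)m_{b'+1}<m_{b'+1}$.

**Step 3 (the error terms).** *$\{g^{(c)}_{t+m_c}:c\ge2,\ t\in L_{c-1}\}$ is orthonormal.* (6.4)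

These vectors will appear as errors when we raise an index $b$ by one. Note that $L_{c-1}=[-3N_c,-N_c)\cap\mathbb Z$. For equal $c$ use (6.2), since $2N_c<m_{c+1}$. Let $c<c'$, $t\in L_{c-1}$, $s\in L_{c'-1}$. The numbers in question are
$$t-s+m_c-m_{c'}+\sum_{c<j\le c'}k_jm_j .$$
Put $q=t-s+m_c+\sum_{c<j<c'}k_jm_j$. Since $N_{c'}\ge100N_c$, $t-s>-3N_c+N_{c'}>0$, so $q>0$. Also $t-s<3N_{c'}$, so $q<3N_{c'}+s_{c'-1}<\big(\tfrac3{10}+\tfrac2{100}\big)m_{c'}<m_{c'}$. The number is $q\in(0,m_{c'})$ if $k_{c'}=1$, and $q-m_{c'}\in(-m_{c'},0)$ if $k_{c'}=0$. It is never a multiple of $m_{c'+1}$.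

**Step 4 (raising the index by one).** From $1/O_b=o_{b+1}(z_{b+1})/O_{b+1}$ we have
$$g_t^{(b)}=(1+a_{b+1}^2)^{-1/2}\big(g_t^{(b+1)}+a_{b+1}\,g^{(b+1)}_{t+m_{b+1}}\big),$$
and therefore
$$|\langle f,g_t^{(b)}\rangle|^2\le2|\langle f,g_t^{(b+1)}\rangle|^2+2a_{b+1}^2|\langle f,g^{(b+1)}_{t+m_{b+1}}\rangle|^2.\tag{6.5}$$

## 7. The projections $\Pi_J$

For $J\ge1$ let $\Pi_J$ be the orthogonal projection of $L^2(\mu)$ onto $\overline{\operatorname{span}}\{g_t^{(b)}:b\ge J,\ t\in J_b\}$. By (6.3),
$$\|\Pi_Jf\|^2=\sum_{b\ge J}\sum_{t\in J_b}|\langle f,g_t^{(b)}\rangle|^2.\tag{7.1}$$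
These replace the half-line projections of Section 4. The next two steps recover the properties behind (b) and (c).

**Step 1 (towards (b)).** *$\Pi_J\to0$ strongly as $J\to\infty$.* (7.2)

Let $|s|\le N_J$, $b\ge J$, $t\in J_b$. By (6.1) with lower index $0$, $\langle e_s,g_t^{(b)}\rangle=\langle g_s^{(0)},g_t^{(b)}\rangle$ involves numbers in $[s-t,\,s-t+s_b]$. Here $s-t>0$, because $-t>N_b\ge|s|$, and $s-t+s_b\le N_J+N_{b+1}+s_b<m_{b+1}$. So the inner product is $0$, and $\Pi_Je_s=0$ whenever $|s|\le N_J$. Since trigonometric polynomials are dense in $L^2(\mu)$ and $\|\Pi_J\|\le1$, the claim follows.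

**Step 2 (towards (c)).** *If $b\ge J$ and $-N_{b+1}\le s<-N_b-s_b$, then $\Pi_Je_s=e_s$; this range of $s$ has length at least $7m_b$.* (7.3)

Indeed $e_s=g_s^{(b)}O_b$ and $O_b$ is a polynomial of degree $s_b$, so $e_s\in\operatorname{span}\{g_r^{(b)}:s\le r\le s+s_b\}$. All these $r$ lie in $J_b$. The length is $N_{b+1}-N_b-s_b\ge10m_b-\frac1{10}m_b-2m_b\ge7m_b$.

## 8. The forward inequality

What remains of the wish list is (a), the only place where real work is needed. Since $\langle U^nf,g_t^{(b)}\rangle=\langle f,g_{t-n}^{(b)}\rangle$,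
$$\|\Pi_JU^nf\|^2=\sum_{b\ge J}\ \sum_{t\in J_b-n}|\langle f,g_t^{(b)}\rangle|^2 .\tag{8.1}$$
Each block moves left by $n$ but keeps its index $b$. A block with $N_{b+1}$ large compared with $n$ moves at most into $L_b$, where the right index would be $b+1$. One use of (6.5) repairs this. A block with $N_{b+1}$ small compared with $n$ lands in the territory of a much larger index $B$. Applying (6.5) $B-b$ times would cost a factor $2^{B-b}$. Passing to index $B$ in one go, $g_t^{(b)}=g_t^{(B)}\prod_{b<j\le B}o_j(z_j)$, has another defect: the factor $o_B(z_B)$ translates by $m_B=10N_B$, and this may lead to positive indices, which $\Pi_J$ does not control. (With $b=1$, $B=2$, $n=2000$: the index $t$ lies in $[-3000,-2010)$ and $t+m_2>0$.) The remedy is to split off *only* the factor $o_B(z_B)$, at the cost of a single factor $2$ and an error $a_B^2$, and to keep the product of the remaining factors intact: the vectors so obtained are again orthonormal, and their index translation, at most $s_{B-1}$, is small compared with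 $N_B$.

**Lemma 2.** Let $J\ge1$, $\Lambda>0$ and $\Lambda a_j^2\le1$ for all $j\ge J$. Then for all $f\in L^2(\mu)$ and $n\ge0$,
$$\Lambda\|\Pi_JU^nf\|^2\le8\big(\|f\|^2+\Lambda\|\Pi_Jf\|^2\big).$$

*Proof.* If $n<2N_J$ put $B=J-1$. Otherwise let $B\ge J$ be the index with $2N_B\le n<2N_{B+1}$. In all cases $n<2N_{B+1}$. We split (8.1) into $b\ge\max(B,J)$ and $J\le b<B$.

**Part I (the blocks $b\ge\max(B,J)$: one change of index suffices).** Let $t\in J_b-n$. Then $t\ge-N_{b+1}-n\ge-3N_{b+1}$, because $n<2N_{B+1}\le2N_{b+1}$, and $t<-N_b$. So $t\in J_b$ or $t\in L_b\subset J_{b+1}$.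

The terms with $t\in J_b$, over all these $b$, sum to at most $\|\Pi_Jf\|^2$ by (7.1).

For the terms with $t\in L_b$ use (6.5). The vectors $g_t^{(b+1)}$ with $t\in L_b\subset J_{b+1}$ belong to the orthonormal family in (7.1), so the first terms of (6.5) sum to at most $2\|\Pi_Jf\|^2$. The vectors $g^{(b+1)}_{t+m_{b+1}}$, $t\in L_b$, belong to the orthonormal family (6.4) with $c=b+1\ge2$, and $a_{b+1}^2\le1/\Lambda$. By Bessel's inequality the second terms sum to at most $\frac2\Lambda\|f\|^2$. Hence
$$\text{Part I}\ \le\ 3\|\Pi_Jf\|^2+\tfrac2\Lambda\|f\|^2.\tag{8.2}$$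

**Part II (the blocks $J\le b<B$, which have moved far).** If there are such $b$, then $B>J$, so $n\ge2N_B$. Put $h_t^b=g_t^{(b)}/o_B(z_B)$. Then $g_t^{(b)}=(1+a_B^2)^{-1/2}(h_t^b+a_Bz_Bh_t^b)$, so
$$|\langle f,g_t^{(b)}\rangle|^2\le2|\langle f,h_t^b\rangle|^2+2a_B^2|\langle f,z_Bh_t^b\rangle|^2.\tag{8.3}$$

**Step II.1 (the $h_t^b$ are orthonormal, so that Bessel applies to both terms).** *Claim: $\{h_t^b:J\le b<B,\ t\in J_b-n\}$ is orthonormal.* For $b'\le b<B$, using $\mu=W_b\nu_b$ and then (5.2),
$$\langle h_t^{b'},h_s^b\rangle=\int\zeta^{t-s}\prod_{b'<j\le b}o_j(z_j)\,d\rho,\qquad\rho=w_B(z_B)^{-1}\nu_b=\Big(\prod_{b<j<B}w_j(z_j)\Big)\nu_B .$$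
We need two facts about $\rho$. First, $\int\zeta^kd\rho=0$ if $m_{b+1}\nmid k$: the frequencies of the finite product are multiples of $m_{b+1}$, and $\nu_B$ only sees frequencies divisible by $m_{B+1}$, hence by $m_{b+1}$. Second, $\rho(\mathbb T)=1$: the frequencies of the finite product have modulus at most $s_{B-1}<m_{B+1}$, so only frequency $0$ contributes to $\int d\rho$, and its coefficient is $1$ by (5.1).

If $b'=b$, then for $t=s$ the integral is $\rho(\mathbb T)=1$, and for $t\ne s$ in $J_b-n$ we have $0<|t-s|<N_{b+1}<m_{b+1}$, so it is $0$. If $b'<b$, $t\in J_{b'}-n$, $s\in J_b-n$, then $0<t-s<N_{b+1}$ as in (6.3), and the numbers $t-s+\sum_{b'<j\le b}k_jm_j$ lie in $(0,N_{b+1}+s_b)\subset(0,m_{b+1})$. The integral is $0$.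

**Step II.2 (second terms of (8.3)).** As $|z_B|=1$, the vectors $z_Bh_t^b$ are orthonormal too. Since $B\ge J$, the second terms sum to at most $2a_B^2\|f\|^2\le\frac2\Lambda\|f\|^2$.

**Step II.3 (first terms: all $h_t^b$ lie in one window of index $B$).** We have
$$h_t^b=g_t^{(B)}\prod_{b<j<B}o_j(z_j)\in\operatorname{span}\{g_s^{(B)}:t\le s\le t+s_{B-1}\}.$$
For $t\in J_b-n$ with $b<B$: on the one hand $t\ge-N_{b+1}-n\ge-N_B-n\ge-3N_{B+1}$; on the other hand $t+s_{B-1}<-n+s_{B-1}\le-2N_B+s_{B-1}<-N_B$, because $s_{B-1}<2m_{B-1}=\frac2{100}m_B<N_B$. So all $h_t^b$ lie in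
$$\mathcal F=\operatorname{span}\{g_s^{(B)}:-3N_{B+1}\le s<-N_B\},$$
and these $g_s^{(B)}$ are orthonormal by (6.2), as $3N_{B+1}<m_{B+1}$. The index window is exactly $J_B\cup L_B$. By Step II.1 and Bessel's inequality for $P_{\mathcal F}f$,
$$\sum_{b,t}|\langle f,h_t^b\rangle|^2\le\|P_{\mathcal F}f\|^2=\sum_{s\in J_B}|\langle f,g_s^{(B)}\rangle|^2+\sum_{s\in L_B}|\langle f,g_s^{(B)}\rangle|^2 .$$
The sum over $L_B\subset J_{B+1}$ is treated as in Part I: by (6.5) and (6.4) it is at most $2\sum_{s\in L_B}|\langle f,g_s^{(B+1)}\rangle|^2+\frac2\Lambda\|f\|^2$. The vectors $g_s^{(B)}$ ($s\in J_B$) and $g_s^{(B+1)}$ ($s\in L_B$) are different members of the orthonormal family in (7.1). So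
$$\sum_{b,t}|\langle f,h_t^b\rangle|^2\le2\|\Pi_Jf\|^2+\tfrac2\Lambda\|f\|^2 .$$

**Step II.4 (add up).** By (8.3) and the last two steps,
$$\text{Part II}\ \le\ 2\big(2\|\Pi_Jf\|^2+\tfrac2\Lambda\|f\|^2\big)+\tfrac2\Lambda\|f\|^2=4\|\Pi_Jf\|^2+\tfrac6\Lambda\|f\|^2 .$$
With (8.2), $\|\Pi_JU^nf\|^2\le7\|\Pi_Jf\|^2+\frac8\Lambda\|f\|^2$. Multiply by $\Lambda$. $\square$

Note how $\Lambda$ may be taken as large as we like: since $a_j\to0$, one only has to start at a large $J$.

## 9. Averaging over translates, and the space $H$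

With $R_N=4^N\Pi_{J_N}$ we would have (a), (b), (c). But for $U^{-1}$ the only bound in sight is $\langle R_NU^{-1}f,U^{-1}f\rangle\le4^N\|f\|^2$, and $\sum2^{-N}4^N=\infty$; not even $U^{-1}H\subset H$ would be clear. Averaging $U^{-k}\Pi_{J_N}U^k$ over a long range of $k$ makes $R_N$ almost invariant under small backward translations.

**Step 1 (choice of parameters).** Replacing $\omega(n)$ by $\min(\omega(n),n)$, which is again nondecreasing and unbounded, we may assume $\omega(n)\le n$; this only strengthens item 5. For $N\ge1$ choose $n_N\in\mathbb N$ with $\omega(n)\ge2^{N+1}$ for all $n\ge n_N$. Put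
$$\Lambda_N=4^N,\qquad K_N=4^Nn_N .$$
The space $L^2(E)$ reduces $U$. Let $(f_i)_{i\ge1}$ be dense in $L^2(E)$. Since $a_j\to0$, and by (7.2) applied to finitely many vectors, we can choose $J_N$ with $\Lambda_Na_j^2\le1$ for $j\ge J_N$ and
$$\Lambda_N\|\Pi_{J_N}U^kf_i\|^2\le1\qquad(1\le i\le N,\ 0\le k<K_N).\tag{9.1}$$
Define
$$R_N=\frac{\Lambda_N}{K_N}\sum_{k=0}^{K_N-1}U^{-k}\Pi_{J_N}U^k,\qquad0\le R_N\le\Lambda_NI .$$

**Step 2 (forward bound (a)).** For $n\ge0$,
$$\langle R_NU^nf,U^nf\rangle\le8\big(\|f\|^2+\langle R_Nf,f\rangle\big).\tag{9.2}$$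
The left side is the average over $0\le k<K_N$ of $\Lambda_N\|\Pi_{J_N}U^n(U^kf)\|^2$. By Lemma 2 for $U^kf$, each term is at most $8(\|f\|^2+\Lambda_N\|\Pi_{J_N}U^kf\|^2)$. Average.

**Step 3 (backward bound (d)).** For $n\ge0$,
$$\langle R_NU^{-n}f,U^{-n}f\rangle\le\langle R_Nf,f\rangle+\Lambda_N\min\Big(1,\frac n{K_N}\Big)\|f\|^2.\tag{9.3}$$
The left side is $\frac{\Lambda_N}{K_N}\sum_{k=0}^{K_N-1}\|\Pi_{J_N}U^{k-n}f\|^2$. In the terms with $k\ge n$ the exponent $k-n$ runs through distinct elements of $\{0,\dots,K_N-1\}$, so they contribute at most $\langle R_Nf,f\rangle$. There are at most $\min(n,K_N)$ other terms, each at most $\frac{\Lambda_N}{K_N}\|f\|^2$.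

**Step 4 (small on a dense set, (b)).** Averaging (9.1),
$$\langle R_Nf_i,f_i\rangle\le1\qquad(N\ge i).\tag{9.4}$$

**Step 5 (large on every $L^2(F)$, (c)).** *For every Borel $F\subset E$ with $\mu(F)>0$ and every $N$ there is $0\ne f\in L^2(F)$ with*
$$\langle R_Nf,f\rangle\ge\Lambda_N\,\mu(F)\|f\|^2.\tag{9.5}$$
Choose $b\ge J_N$ with $7m_b\ge K_N$ and put $t=-N_{b+1}$. For $0\le k<K_N$ the index $t+k$ lies in the range of (7.3), so $\Pi_{J_N}e_{t+k}=e_{t+k}$ and $U^{-k}\Pi_{J_N}U^ke_t=e_t$. Averaging, $R_Ne_t=\Lambda_Ne_t$. As $\|e_t\|=1$ and $R_N\ge0$ leaves $e_t^\perp$ invariant, $\langle R_Nf,f\rangle\ge\Lambda_N|\langle f,e_t\rangle|^2$ for every $f$. For $f=\chi_Fe_t$ we have $\langle f,e_t\rangle=\mu(F)=\|f\|^2$, and (9.5) follows.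

**Step 6 (the space).** Let
$$H=\Big\{f\in L^2(E):\ \|f\|_H^2:=\|f\|^2+\sum_{N\ge1}2^{-N}\langle R_Nf,f\rangle<\infty\Big\}.$$
This is the domain, with graph norm, of the linear map $f\mapsto(2^{-N/2}R_N^{1/2}f)_N$ from $L^2(E)$ to $\bigoplus_NL^2(\mu)$. So $H$ is an inner product space, isometric to the graph. It is complete: if $(h_n)$ is Cauchy in $H$, then $h_n\to h$ in $L^2(E)$, and the images converge to some $(y_N)_N$ in the direct sum. Each $R_N^{1/2}$ is bounded, so $y_N=2^{-N/2}R_N^{1/2}h$. Hence $h\in H$ and $h_n\to h$ in $H$. The graph is a subspace of a separable space, so $H$ is separable. The inclusion $\iota:H\to L^2(E)$ is continuous, since $\|f\|\le\|f\|_H$. By (9.4),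
$$\|f_i\|_H^2\le\|f_i\|^2+\sum_{N<i}2^{-N}\Lambda_N\|f_i\|^2+\sum_{N\ge i}2^{-N}<\infty ,$$
so all $f_i\in H$, and $H$ is dense in $L^2(E)\ne\{0\}$. In particular $H\ne\{0\}$. Let $T=U|_H$; that $T$ maps $H$ into $H$ is part of the next section.

## 10. Verification of the five items

**Item 1.** By (9.2) and $\sum_N2^{-N}=1$, for $n\ge0$ and $f\in H$,
$$\|U^nf\|_H^2\le\|f\|^2+8\sum_N2^{-N}\big(\|f\|^2+\langle R_Nf,f\rangle\big)=9\|f\|^2+8\sum_N2^{-N}\langle R_Nf,f\rangle\le9\|f\|_H^2 .$$
So $TH\subset H$ and $\|T^n\|\le3$.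

**Item 5 and invertibility.** By (9.3) and $2^{-N}\Lambda_N=2^N$,
$$\|U^{-n}f\|_H^2\le\|f\|_H^2+\|f\|^2\sum_N2^N\min\Big(1,\frac n{K_N}\Big).$$
The indices $N$ with $n_N\le n$ satisfy $2^{N+1}\le\omega(n)$. If $N'$ is the largest of them, the sum of $2^N$ over these $N$ is less than $2^{N'+1}\le\omega(n)$; if there are none, they contribute $0$. The indices with $n_N>n$ contribute at most $\sum_N2^N\frac n{4^Nn_N}\le\sum_N2^{-N}=1$. So
$$\|U^{-n}f\|_H^2\le(2+\omega(n))\|f\|_H^2 .$$
Hence $U^{-1}H\subset H$, $T$ is invertible with $T^{-1}=U^{-1}|_H$, and $\|T^{-n}\|^2\le2+\omega(n)\le2+n$ for $n\ge1$.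

**Item 2.** *Step 1 (the spectrum is on the circle).* By the bounds just proved, $T$ and $T^{-1}$ have spectral radius at most $1$, so $\sigma(T)\subset\mathbb T$.

*Step 2 (points of $\mathbb T\setminus E$ are in the resolvent set).* Let $\lambda\in\mathbb T\setminus E$. Choose $\varphi\in C^\infty(\mathbb T)$ equal to $(\lambda-\zeta)^{-1}$ on a neighborhood of $E$. Its Fourier coefficients satisfy $\hat\varphi(n)=O(|n|^{-3})$, and $\|T^n\|=O(1+|n|^{1/2})$ for $n\in\mathbb Z$. So $\Phi=\sum_{n\in\mathbb Z}\hat\varphi(n)T^n$ converges in operator norm on $H$. For $f\in H$ the partial sums applied to $f$ converge to $\Phi f$ in $H$, hence in $L^2(E)$. They also converge in $L^2(E)$ to $\varphi f$, because the Fourier series of $\varphi$ converges uniformly. So $\Phi f=\varphi f$. As $(\lambda-\zeta)\varphi=1$ on $E$, we get $(\lambda-T)\Phi=\Phi(\lambda-T)=I$. Hence $\sigma(T)\subset E$ and $m(\sigma(T)\cap\mathbb T)=0$.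

**Item 3.** For $0\ne f\in H$ and $n\ge0$, $\|T^nf\|_H\ge\|U^nf\|=\|f\|>0$.

**Item 4.** By Lemma 1 it suffices to show that $L^2(F)\not\subset H$ for every Borel $F\subset E$ with $\mu(F)>0$. Suppose $L^2(F)\subset H$. The inclusion $L^2(F)\to H$ has closed graph, since $H$ embeds continuously in $L^2(E)$. So there is $C$ with $\|f\|_H\le C\|f\|$ for all $f\in L^2(F)$. For each $N$, (9.5) gives $0\ne f\in L^2(F)$ with
$$C^2\|f\|^2\ge\|f\|_H^2\ge2^{-N}\langle R_Nf,f\rangle\ge2^{-N}\Lambda_N\,\mu(F)\|f\|^2=2^N\mu(F)\|f\|^2 .$$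
For large $N$ this is a contradiction. By Lemma 1, $Y=0$. As noted after the Theorem, an admissible $K$ would give a nonzero $Y$, so there is none. $\blacksquare$

## 11. Growth of $T^{-n}$, one-sided intertwining, contractions

*Growth.* By item 5, $\|T^{-n}\|$ may grow slower than any prescribed unbounded rate. It cannot stay bounded, since $K=H$ would be admissible. In this sense item 5 is optimal.

*One-sided intertwining.* Call a bounded injective map with dense range a quasiaffinity. The inclusion $\iota:H\to L^2(E)$ is a quasiaffinity and $\iota T=U_E\iota$, so $T$ is a quasiaffine transform of the singular unitary $U_E$. By item 4 no nonzero bounded operator intertwines a doubly power-bounded Hilbert space operator into $T$; quasisimilarity of $T$ to a unitary $V$ would require a quasiaffinity $Y$ with $YV=TY$. So $T$ is not quasisimilar to any unitary. The arrow of Section 2 exists, and it cannot be reversed.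

*Contractions.* The operator $T$ satisfies the hypotheses of the question but is not strongly stable. By the contraction case in Section 1, $T$ is therefore power-bounded but not similar to a contraction. The half-line projections of Section 4 gave $\|T\|\le1$, so with a null set $\sigma(T)\cap\mathbb T$ such an operator could not have been a counterexample.

*Countable spectrum.* The countable case in Section 1 and the Theorem together show that "countable" cannot be relaxed to "of measure zero" there.
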